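\title{Absolute summability of $P\{S_n=j\}-P\{S_n=j+r\}$ for integer valued random walks}

\begin{abstract}
Let $S_n$ be a random walk on the integers such that every integer $x$ satisfies $P\{S_k=x\}>0$ for all large $k$. We prove that $\sum_n|P\{S_n=j\}-P\{S_n=j+r\}|$ is finite for all integers $r$ and $j$, as conjectured in the 1971 Rietz Lecture. No moment, recurrence or symmetry assumption is made. The sum is at most $C|r|$ uniformly in $j$, this order is sharp, and for an arbitrary integer valued walk we determine exactly when the sum is finite. The proof cuts the Fourier integral into dyadic frequency scales, groups the scales into stages on which the truncated variance stays between consecutive powers of two, and shows that a stage, however long, costs no more than a bounded number of scales.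
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X_1,X_2,\dots$ be independent integer valued random variables with common distribution $F$, let $S_n=X_1+\dots+X_n$, and put
\[
p_n(x)=P\{S_n=x\},\qquad W_n(r,j)=p_n(j)-p_n(j+r)\qquad(r,j\in\mathbb{Z}).
\]
The sum $\sum_{n\ge1}p_n(x)$ is the expected number of visits to $x$. The walk is called \emph{transient} if $\sum_n p_n(0)<\infty$ and \emph{recurrent} otherwise. For a recurrent walk the expected numbers of visits to $j$ and to $j+r$ may both be infinite, and the series $\sum_nW_n(r,j)$ is the natural substitute for their difference. Consider the aperiodicity condition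
\begin{equation}\label{eq:aper}
\text{for each integer $x$ there is $k(x)$ such that $p_k(x)>0$ for all $k\ge k(x)$.}
\end{equation}
It is known (Spitzer) that under \eqref{eq:aper} the series $\sum_nW_n(r,j)$ converges for all integers $r,j$. It is conjectured in \cite{Rietz} that the convergence is absolute: that \eqref{eq:aper} implies
\begin{equation}\label{eq:abs}
\sum_{n\ge1}|W_n(r,j)|<\infty\qquad\text{for all integers } r,j.
\end{equation}
Absolute convergence means that the cancellation between the two sites takes place at each single time, and not between different times. Two examples show the difference.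

\begin{example}[simple walk]\label{ex:simple}
Let $X_1=\pm1$ with probability $\frac12$ each; \eqref{eq:aper} fails by parity. With $a_m=\binom{2m}{m}4^{-m}$ we have $p_{2m-1}(1)=p_{2m}(0)=a_m$ and $p_{2m-1}(0)=p_{2m}(1)=0$, so
\[
\sum_nW_n(1,0)=-a_1+a_1-a_2+a_2-\cdots .
\]
Here $a_m\ge1/(2m+1)$, because $a_m$ is the largest of $2m+1$ probabilities with sum $1$, and $a_m\le(2m+1)^{-1/2}$ by induction, because $(a_m/a_{m-1})^2=\bigl(\frac{2m-1}{2m}\bigr)^2\le\frac{2m-1}{2m+1}$. The series converges to $0$, but not absolutely.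
\end{example}

\begin{example}[lazy walk]\label{ex:lazy}
Let $X_1=0$ with probability $\frac12$ and $X_1=\pm1$ with probability $\frac14$ each. Then $p_n(x)=\binom{2n}{n+x}4^{-n}$, so \eqref{eq:aper} holds and $W_n(1,j)\ge0$ for $j\ge0$. The characteristic function is $\varphi(\theta)=\cos^2(\theta/2)$, and $\cos j\theta-\cos(j+1)\theta=2\sin((j+\frac12)\theta)\sin(\theta/2)$. Fourier inversion and $\sum_{n=0}^{N-1}\varphi^n=(1-\varphi^N)/\sin^2(\theta/2)$ give
\[
\sum_{n=0}^{N-1}W_n(1,j)=\frac1{2\pi}\int_{-\pi}^{\pi}(1-\varphi^N)\,2D_j\,d\theta,\qquad D_j(\theta)=\frac{\sin((j+\frac12)\theta)}{\sin(\theta/2)}=\sum_{|k|\le j}e^{ik\theta},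
\]
and the right side tends to $2$ by bounded convergence. Removing the term $n=0$, we find $\sum_{n\ge1}|W_n(1,j)|=2$ for $j\ge1$ and $=1$ for $j=0$; negative $j$ give the same values, since $W_n(1,-j-1)=-W_n(1,j)$. Adding $r$ consecutive values, $\sum_{n\ge1}|W_n(r,j)|=2r$ for $r,j\ge1$.
\end{example}

A heuristic explains what one should expect beyond this example. Suppose that the steps have mean $0$ and variance $\sigma^2$, and pretend that $p_n(x)=(\sigma\sqrt n)^{-1}\gamma(x/\sigma\sqrt n)$ with $\gamma$ the standard normal density. Then $W_n(1,j)$ is about $-(\sigma^2n)^{-1}\gamma'(j/\sigma\sqrt n)$. The maximum of this over $j$ has order $1/n$, which just fails to be summable. For fixed $j$, however, $\gamma'(u)$ is small both for small $u$ (by symmetry) and for large $u$, so only the times $n\approx j^2/\sigma^2$ count, and the substitution $u=j/\sigma\sqrt n$ gives the total $\sigma^{-2}\int_0^\infty2|\gamma'(u)|\,u^{-1}du=\sigma^{-2}$, in agreement with the value $2$ for the lazy walk, where $\sigma^2=\frac12$.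 So one guesses a bound uniform in $j$ and linear in $r$, with no room to spare: an error $o(1/n)$ in the approximation is not summable, and without moments there is no approximating density at all.

\begin{theorem}\label{thm:conj}
If \eqref{eq:aper} holds, then $\sum_{n\ge1}|P\{S_n=j\}-P\{S_n=j+r\}|<\infty$ for all integers $r,j$.
\end{theorem}

This is a special case of a more precise statement about arbitrary integer valued walks. Let $G$ be the subgroup of $\mathbb{Z}$ generated by the support of $F$, and let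
\[
\delta=\gcd\{x-y:\ P\{X_1=x\}P\{X_1=y\}>0\},
\]
with $\delta=0$ if $F$ is degenerate (concentrated at one point). Thus $\delta\mathbb{Z}$ is the group generated by the differences of support points; $\delta=2$ for the simple walk and $\delta=1$ for the lazy walk.

\begin{theorem}\label{thm:main}
Let $S_n$ be an arbitrary integer valued random walk.
\begin{enumerate}
\item[(i)] If $\delta\ge1$, there is $C_F<\infty$ such that
\[
\sup_{j\in\mathbb{Z}}\ \sum_{n\ge1}|W_n(r,j)|\le C_F|r|\qquad\text{for all } r\in\delta\mathbb{Z}.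
\]
In particular, this holds for all $r\in\mathbb{Z}$ under \eqref{eq:aper}.
\item[(ii)] If $r\notin\delta\mathbb{Z}$, then $\sum_n|W_n(r,j)|=\sum_np_n(j)+\sum_np_n(j+r)$. This is finite if and only if the walk is transient or neither $j$ nor $j+r$ lies in $G$.
\item[(iii)] Property \eqref{eq:abs} holds if and only if the walk is transient or \eqref{eq:aper} holds.
\item[(iv)] If $\delta=1$, $EX_1=0$ and $EX_1^2<\infty$, then there is $c>0$ with $\sup_j\sum_n|W_n(r,j)|\ge c|r|$ for all large $|r|$. If $0<\operatorname{Var}X_1<\infty$, then $\sum_n\sup_j|W_n(1,j)|=\infty$, so the supremum in \textup{(i)} cannot be moved inside the sum.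
\end{enumerate}
\end{theorem}

Since $W_n(0,j)=0$, parts (i) and (ii) decide the finiteness of the sum for every walk and every pair $r,j$. Spitzer's convergence theorem is not used in the proofs.

Part (i) is the main work. Section~\ref{sec:reduction} reduces it to an estimate for low frequencies, Section~\ref{sec:scales} proves that estimate for the lazy walk, and Sections \ref{sec:stages}--\ref{sec:light} prove it in general. Sections \ref{sec:periodic} and~\ref{sec:sharp} contain parts (ii)--(iv).

\medskip\noindent\textbf{Notation.} $X$ has law $F$, $X'$ is an independent copy of $X$, $i=\sqrt{-1}$, $\varphi(\theta)=Ee^{i\theta X}$, and $E[Y;A]$ is the expectation of $Y\mathbf 1_A$. The letter $C$ denotes finite positive constants that depend only on $F$ and on a cutoff function $\eta$ fixed below; its value may change from line to line. We use throughout the inversion formula $p_n(x)=\frac1{2\pi}\int_{-\pi}^\pi\varphi^ne^{-ix\theta}d\theta$ and the inequality $1-\cos u\ge\frac2{\pi^2}u^2$ for $|u|\le\pi$.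

\section{Reduction to low frequencies}\label{sec:reduction}

By inversion,
\begin{equation}\label{eq:inversion}
W_n(r,j)=\frac1{2\pi}\int_{-\pi}^{\pi}\varphi(\theta)^ne^{-ij\theta}(1-e^{-ir\theta})\,d\theta .
\end{equation}
Only the neighborhoods of the points where $|\varphi|=1$ can obstruct summability, so we locate these points and then bound $|\varphi|$ near them.

\begin{lemma}\label{lem:span}
Let $x_0$ be a point of the support of $F$.
\begin{enumerate}
\item[(a)] $S_n\in nx_0+\delta\mathbb{Z}$ almost surely.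
\item[(b)] $|\varphi(\theta)|=1$ if and only if $\delta\theta\in2\pi\mathbb{Z}$.
\item[(c)] If \eqref{eq:aper} holds, then $\delta=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each step lies in $x_0+\delta\mathbb{Z}$. (b) We have $1-|\varphi(\theta)|^2=E[1-\cos\theta(X-X')]$. This vanishes if and only if $\theta(x-y)\in2\pi\mathbb{Z}$ for all support points $x,y$, that is, if and only if $\theta z\in2\pi\mathbb{Z}$ for all $z$ in the group $\delta\mathbb{Z}$ that the differences generate. (c) For large $k$ both $p_k(0)$ and $p_k(1)$ are positive, so $0$ and $1$ lie in $kx_0+\delta\mathbb{Z}$, and $1\in\delta\mathbb{Z}$.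
\end{proof}

Part (c) is the only use of \eqref{eq:aper}; it shows that Theorem~\ref{thm:conj} and the last sentence of Theorem~\ref{thm:main}(i) follow from the bound in (i). By (b), the condition $r\in\delta\mathbb{Z}$ says that the factor $1-e^{-ir\theta}$ in \eqref{eq:inversion} vanishes at every point where $|\varphi|=1$.

From now until the end of Section~\ref{sec:light}, $F$ is nondegenerate, that is, $\delta\ge1$. A frequency $|\theta|\approx2^{-l}$ resolves distances of order $2^l$, so it treats steps shorter and longer than $2^l$ differently. For integers $l\ge0$ put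
\[
h_l=E[X^2;|X|\le2^l],\qquad \mu_l=E[X;|X|\le2^l],\qquad T_l=P\{|X|>2^l\},
\]
\[
\varphi_l(\theta)=E[e^{i\theta X};|X|\le2^l],\qquad A_l=\{|X|\le2^l,\ |X'|\le2^l\}.
\]
The sequence $h_l$ is nondecreasing and $h_l\le4^l$. The function $\varphi_l$ is a trigonometric polynomial, so it is smooth even when $\varphi$ is not differentiable.

\begin{lemma}\label{lem:decay}
There are $l_1\ge0$ and $c_1\in(0,1]$ such that $h_{l_1}>0$ and, for $l\ge l_1$ and $|\theta|\le2^{-l}$,
\begin{equation}\label{eq:onA}
E[1-\cos\theta(X-X');A_l]\ge c_1\theta^2h_l .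
\end{equation}
Consequently, for such $l$ and $\theta$,
\begin{equation}\label{eq:decay}
|\varphi(\theta)|^2\le1-c_1\theta^2h_l,\qquad|\varphi_l(\theta)|^2\le1-c_1\theta^2h_l .
\end{equation}
\end{lemma}

\begin{proof}
On $A_l$ we have $|\theta(X-X')|\le2<\pi$, so the left side of \eqref{eq:onA} is at least $\frac2{\pi^2}\theta^2B_l$, where
\[
B_l=E[(X-X')^2;A_l]=2(1-T_l)h_l-2\mu_l^2 .
\]
It suffices to show that $B_l\ge ch_l$ for large $l$, with some $c>0$; the point is that the truncated mean cannot account for the whole second moment. If $EX^2<\infty$, then $B_l\to2\operatorname{Var}X$, which is positive by nondegeneracy, while $h_l\le EX^2$. If $EX^2=\infty$, choose $M$ with $P\{|X|>M\}\le\frac1{16}$. By the Cauchy--Schwarz inequality $|\mu_l|\le M+\sqrt{h_l/16}$, so $\mu_l^2\le2M^2+h_l/8\le h_l/4$ for large $l$, because $h_l\to\infty$. Also $T_l\le\frac12$ for large $l$, and then $B_l\ge h_l-h_l/2=h_l/2$.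

For \eqref{eq:decay}, note that $1-|\varphi|^2=E[1-\cos\theta(X-X')]$ and that $|\varphi_l|^2=E[\cos\theta(X-X');A_l]\le1-E[1-\cos\theta(X-X');A_l]$.
\end{proof}

Fix $M_0$ with $P\{|X|\le M_0\}\ge\frac12$, and fix $l_0\ge l_1$ with $2^{l_0}\ge2M_0$ and $2^{-l_0}<\pi/\delta$. The first condition is needed in Section~\ref{sec:heavy}, the second in the next proof. Fix an even $C^\infty$ function $\eta$, nonincreasing in $|u|$, with $\eta(u)=1$ for $|u|\le\frac12$ and $\eta(u)=0$ for $|u|\ge1$, and put $\eta_0(\theta)=\eta(2^{l_0}\theta)$.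

\begin{proposition}\label{prop:key}
For every nondegenerate integer valued $X$,
\[
\sup_{j\in\mathbb{Z}}\ \sum_{n\ge1}|V_n(j)|<\infty,\qquad\text{where}\quad V_n(j)=\int\varphi(\theta)^ne^{-ij\theta}\,\theta\,\eta_0(\theta)\,d\theta .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i) from Proposition~\ref{prop:key}]
For $r=N\delta>0$ we have $W_n(r,j)=\sum_{q=0}^{N-1}W_n(\delta,j+q\delta)$, and $W_n(-r,j)=-W_n(r,j-r)$. So it suffices to bound $\sum_n|W_n(\delta,j)|$ uniformly in $j$.

Since $X\in x_0+\delta\mathbb{Z}$, we have $\varphi(\theta+2\pi/\delta)=e^{2\pi ix_0/\delta}\varphi(\theta)$. Hence the shift $\theta\mapsto\theta+2\pi/\delta$ multiplies the integrand of \eqref{eq:inversion}, with $r=\delta$, by a constant of modulus $1$. Cutting a period of length $2\pi$ into $\delta$ intervals of length $2\pi/\delta$, we get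
\[
|W_n(\delta,j)|\le\frac\delta{2\pi}\Bigl|\int_{-\pi/\delta}^{\pi/\delta}\varphi^ne^{-ij\theta}(1-e^{-i\delta\theta})\,d\theta\Bigr| .
\]
Write
\[
1-e^{-i\delta\theta}=(1-e^{-i\delta\theta})(1-\eta_0)+(1-e^{-i\delta\theta}-i\delta\theta)\eta_0+i\delta\theta\,\eta_0 .
\]
The first term vanishes for $|\theta|\le2^{-l_0-1}$. On the compact set $2^{-l_0-1}\le|\theta|\le\pi/\delta$ the maximum $\rho$ of $|\varphi|$ is less than $1$ by Lemma~\ref{lem:span}(b), so this term contributes at most $(4\pi/\delta)\rho^n$ to the integral. The second term is at most $\frac12\delta^2\theta^2$ in modulus and vanishes for $|\theta|\ge2^{-l_0}$. For $0<|\theta|\le2^{-l_0}$, \eqref{eq:decay} gives $1-|\varphi|\ge\frac12(1-|\varphi|^2)\ge\frac12c_1h_{l_0}\theta^2$, so $\sum_n|\varphi|^n\le2/(c_1h_{l_0}\theta^2)$, and the total contribution over all $n$ is at most $2^{1-l_0}\delta^2/(c_1h_{l_0})$. These bounds do not depend on $j$. The third term contributes $\delta|V_n(j)|$, because $\eta_0$ is supported in $(-\pi/\delta,\pi/\delta)$.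
\end{proof}

The second term had a factor $\theta^2$, which exactly balances $\sum_n|\varphi|^n$. In $V_n(j)$ there is only the factor $\theta$, and absolute values cannot be taken inside the integral: if $\sigma^2=\operatorname{Var}X<\infty$, then $1-|\varphi|\le1-|\varphi|^2\le\frac12\theta^2E(X-X')^2=\sigma^2\theta^2$, and $\sum_n\int|\varphi|^n|\theta|\eta_0\,d\theta=\int|\theta|\,|\varphi|(1-|\varphi|)^{-1}\eta_0\,d\theta=\infty$.

\section{Dyadic scales and the lazy walk}\label{sec:scales}

The divergence just found is logarithmic: each dyadic range of frequencies contributes about the same amount. We therefore separate these ranges. Put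
\[
\chi_l(\theta)=\eta(2^l\theta)-\eta(2^{l+1}\theta),\qquad w_l(\theta)=\theta\chi_l(\theta),\qquad I_l=\{2^{-l-2}\le|\theta|\le2^{-l}\}.
\]
Then $0\le\chi_l\le1$ by the monotonicity of $\eta$; $\chi_l$ is even and vanishes outside $I_l$; and $\sum_{l\ge l_0}\chi_l(\theta)=\eta_0(\theta)$ for $\theta\ne0$ by telescoping. The function $w_l$ is odd, and $w_l(\theta)=2^{-l}w_0(2^l\theta)$, so
\begin{equation}\label{eq:w}
\int|w_l|\,d\theta\le\int_{|\theta|\le2^{-l}}|\theta|\,d\theta=4^{-l},\qquad\int|w_l'|\,d\theta\le C2^{-l},\qquad\int|w_l''|\,d\theta\le C .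
\end{equation}
Define the \emph{cost} of the scale $l$ by
\[
Q_l(j)=\sum_{n\ge1}\Bigl|\int\varphi^ne^{-ij\theta}w_l\,d\theta\Bigr| .
\]
By dominated convergence $V_n(j)=\sum_{l\ge l_0}\int\varphi^ne^{-ij\theta}w_l\,d\theta$, so $\sum_n|V_n(j)|\le\sum_{l\ge l_0}Q_l(j)$, and it is this last sum that we bound. The sums over $n$ will always be of one of the following types: for $0<y\le1$,
\begin{equation}\label{eq:sums}
\sum_{n\ge1}e^{-ny}\le\frac1y,\qquad\sum_{n\ge1}ne^{-(n-1)y}\le\frac4{y^2},\qquad\sum_{n\ge1}\frac{e^{-ny}}{\sqrt n}\le\sqrt{\frac\pi y}.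
\end{equation}
The first sum is $1/(e^y-1)$; the second is $(1-e^{-y})^{-2}$, and $1-e^{-y}\ge y/2$; the third is at most $\int_0^\infty e^{-uy}u^{-1/2}du$.

\medskip\noindent\textbf{The lazy walk.} Here $\varphi=1-\sin^2(\theta/2)\le e^{-\theta^2/\pi^2}$ for $|\theta|\le\pi$, so $0\le\varphi\le e^{-y}$ on $I_l$ with $y=4^{-l}/(16\pi^2)$, for every $l\ge0$. Taking absolute values inside the integral gives $Q_l(j)\le4^{-l}/y=16\pi^2$, a bound that does not decay in $l$. Two kinds of cancellation improve it.

\emph{Parity.} The function $\varphi^nw_l$ is odd, so $\int\varphi^ne^{-ij\theta}w_l\,d\theta=-i\int\varphi^n\sin(j\theta)\,w_l\,d\theta$. Since $|\sin j\theta|\le|j|2^{-l}$ on $I_l$, we get $Q_l(j)\le16\pi^2|j|2^{-l}$.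

\emph{Oscillation.} Let $j\ne0$ and integrate $e^{-ij\theta}$ by parts. Since $|\varphi'|=\frac12|\sin\theta|\le2^{-l}$ on $I_l$, \eqref{eq:w} gives
\[
\Bigl|\int\varphi^ne^{-ij\theta}w_l\,d\theta\Bigr|\le\frac1{|j|}\int|(\varphi^nw_l)'|\,d\theta\le\frac1{|j|}\bigl(n8^{-l}e^{-(n-1)y}+C2^{-l}e^{-ny}\bigr),
\]
and \eqref{eq:sums} yields $Q_l(j)\le|j|^{-1}(4\cdot8^{-l}y^{-2}+C2^{-l}y^{-1})\le C2^l/|j|$.

Thus $Q_l(0)=0$ and $\sum_lQ_l(j)\le C\sum_l\min(|j|2^{-l},2^l/|j|)\le4C$ for $j\ne0$. The scale $l$ is alive for times $n\lesssim1/y\approx4^l$, and only the scales $2^l\approx|j|$ pay the full price; this is the Fourier form of the heuristic in Section~\ref{sec:intro}.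

\medskip\noindent\textbf{A general law.} Four features of this computation are lost. The function $\varphi$ need not be differentiable, so we must pass to $\varphi_l$ and pay for the long steps. The function $\varphi_l$ is not real, so parity leaves a remainder. The truncated mean $\mu_l$ need not be small, and then $\varphi_l^n$ oscillates by itself. Finally, the variance seen at scale $l$ changes with $l$. By \eqref{eq:decay}, $|\varphi|\le\exp(-c_14^{-l}h_l/32)$ on $I_l$, so the bound without cancellation is $Q_l(j)\le32/(c_1h_l)$. This is summable if $h_l$ grows geometrically, but not if $EX^2<\infty$, and not for $P\{|X|=x\}=cx^{-3}$ $(x\ge1)$, where $h_{l+1}-h_l=c\sum_{2^l<x\le2^{l+1}}x^{-1}\in[c/2,c]$ and $h_l$ grows linearly. In general $h_l$ may alternate between long plateaus and sudden jumps. The next section deals with this by freezing the variance.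

\section{Stages of the truncated variance}\label{sec:stages}

For $k\in\mathbb{Z}$ let $L_k=\{l\ge l_0:\ 2^k\le h_l<2^{k+1}\}$. Since $h_l$ is nondecreasing and $h_{l_0}>0$, the nonempty sets $L_k$, which we call \emph{stages}, are disjoint intervals of integers that cover $\{l\ge l_0\}$, and they all have $k\ge k_0$, where $l_0\in L_{k_0}$.

\begin{proposition}\label{prop:stage}
There is $C<\infty$ such that $\sum_{l\in L_k}Q_l(j)\le C2^{-k}$ for all $k$ and all $j\in\mathbb{Z}$.
\end{proposition}

Summing over $k\ge k_0$ gives Proposition~\ref{prop:key}. To prove Proposition~\ref{prop:stage}, fix a stage $L=L_k=[a,b]\cap\mathbb{Z}$, with $b\le\infty$, and put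
\[
v=2^k,\qquad c_2=c_1/32,\qquad y_l=c_24^{-l}v,\qquad d_l=h_{l+1}-h_l,\qquad t_l=4^lT_l .
\]
All constants $C$ below are independent of $k$, $l$, $n$ and $j$. For $l\in L$ we have $v\le h_l\le4^l$, so $y_l\le1$; and on $I_l$ we have $c_1\theta^2h_l\ge c_14^{-l}v/16=2y_l$, so \eqref{eq:decay} gives
\begin{equation}\label{eq:ey}
|\varphi|\le e^{-y_l},\qquad|\varphi_l|\le e^{-y_l}\qquad\text{on } I_l .
\end{equation}
One scale costs at most $4^{-l}/y_l=1/(c_2v)$; the proposition says that the whole stage costs a bounded multiple of this. What makes it true is that the stage has a fixed budget of second moment to spend on the shells $2^l<|X|\le2^{l+1}$: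
\begin{equation}\label{eq:budget}
\sum_{a\le l<b}d_l\le2v-h_a\le v .
\end{equation}
Since $X^2>4^l$ on the shell, $4^l(T_l-T_{l+1})\le d_l$, which reads
\begin{equation}\label{eq:trec}
t_l\le d_l+\tfrac14t_{l+1}.
\end{equation}

The scale $l$ is alive for about $1/y_l\approx4^l/v$ steps, and the expected number of steps longer than $2^l$ in that time is about $t_l/v$. This suggests a dichotomy. Call $l\in L$ \emph{heavy} if $t_l\ge2v$ and \emph{light} otherwise. On light scales the long steps can be discarded; on heavy scales they are so frequent that they help.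

\begin{lemma}\label{lem:order}
If $l$ is heavy and $l+1\in L$, then $t_{l+1}\ge2t_l$. Hence the light scales, if any, form an initial segment $[a,m]\cap\mathbb{Z}$ of $L$, and the heavy scales form a terminal segment along which $t_l$ at least doubles at each step. If $b=\infty$, then $EX^2\le2v$, all scales are light, and $m=\infty$.
\end{lemma}

\begin{proof}
By \eqref{eq:trec} and \eqref{eq:budget}, $t_{l+1}\ge4(t_l-d_l)\ge4(t_l-v)\ge2t_l$. If $b=\infty$, then $EX^2=\lim h_l\le2v$ and $t_l\le E[X^2;|X|>2^l]\to0$, which is incompatible with doubling forever.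
\end{proof}

Suppose that there are light scales. Let $\mu=\mu_m$, and $\mu=EX=\lim\mu_l$ if $m=\infty$. We use this one number as the drift on all light scales of the stage, so that sums of $2^l|\mu|$ or $2^{-l}/|\mu|$ over $l$ are geometric series. Let $\kappa_l=E[|X|^3;|X|\le2^l]$. The following bounds all come from the budget \eqref{eq:budget}.

\begin{lemma}\label{lem:book}
With sums over the light scales $a\le l\le m$,
\begin{enumerate}
\item[(a)] $\sum_lt_l\le4v$;
\item[(b)] $|\mu_l-\mu|\le2^{-l}v$ for each light $l$, and $\sum_l2^l|\mu_l-\mu|\le2v$;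
\item[(c)] $\sum_l2^{-l}\kappa_l\le6v$;
\item[(d)] $\mu^2\le2v$, and $2^{-l}|\mu|\le\sqrt2$ for each light $l$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $m'\le m$ be finite and $\Sigma=\sum_{l=a}^{m'}t_l$. Summing \eqref{eq:trec} over $a\le l<m'$ gives $\Sigma-t_{m'}\le v+\frac14\Sigma$, and $t_{m'}<2v$, so $\Sigma\le4v$.

(b) Since $|X|\le2^{-q}X^2$ on the shell $2^q<|X|\le2^{q+1}$, we have $|\mu_l-\mu|\le\sum_{l\le q<m}2^{-q}d_q\le2^{-l}v$. Multiplying the first inequality by $2^l$ and summing, we get $\sum_{a\le q<m}d_q\sum_{l\le q}2^{l-q}\le2v$.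

(c) Since $|X|^3\le2^{q+1}X^2$ on the same shell, $\kappa_l\le2^ah_a+\sum_{a\le q<l}2^{q+1}d_q$. Hence $\sum_l2^{-l}\kappa_l\le2h_a+\sum_{a\le q<m}2^{q+1}d_q\sum_{l>q}2^{-l}\le4v+2v$.

(d) By the Cauchy--Schwarz inequality $\mu^2\le h_m<2v$ if $m<\infty$ and $\mu^2\le EX^2\le2v$ if $m=\infty$. Finally $v\le4^l$.
\end{proof}

During the lifetime $4^l/v$ of the scale $l$, the truncated walk drifts by about $4^l|\mu|/v$ and spreads over a distance of about $2^l$. So the drift matters exactly when $2^l|\mu|>v$, and by (b) the difference between $\mu_l$ and $\mu$ is below this threshold. The scales of the stage thus fall into four groups. The table lists, for each group, the factor that we shall gain over the cost $1/v$; on all light scales there is an additional term $t_l/v$ for discarding the long steps. Each factor has a bounded sum over its group.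
\begin{center}
\begin{tabular}{lll}
scales & mechanism & factor\\
\hline
light, $2^l|\mu|\le v$, $2^l<|j|$ & oscillation of $e^{-ij\theta}$ & $2^l/|j|$\\
light, $2^l|\mu|\le v$, $2^l\ge|j|$ & parity & $2^{-l}|j|+(2^l|\mu_l|+2^{-l}\kappa_l)/v$\\
light, $2^l|\mu|>v$ & oscillation of $e^{i(n\mu-j)\theta}$ & $v/(2^l|\mu|)$\\
heavy & smoothing by long steps & $(v/t_l)^{1/2}$
\end{tabular}
\end{center}

\section{Heavy scales}\label{sec:heavy}

Long steps add the term $E[1-\cos\theta(X-X');A_l^c]$ to $1-|\varphi|^2$. It gives no pointwise gain: all long differences $X-X'$ might be multiples of one large integer $x$, and the term then vanishes for $\theta\in(2\pi/x)\mathbb{Z}$. But such $\theta$ are rare, and there is a gain after integration.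

\begin{lemma}\label{lem:cos}
For real $x$ with $|x|\ge2^{l-1}$ and $\Lambda>0$,
\[
\int_{|\theta|\le2^{-l}}e^{-\Lambda(1-\cos\theta x)}\,d\theta\le12\cdot2^{-l}\Lambda^{-1/2}.
\]
\end{lemma}

\begin{proof}
Substitute $u=\theta|x|$ and let $R=2^{-l}|x|\ge\frac12$. The interval $|u|\le R$ is covered by at most $R/\pi+1\le3R$ intervals of length $2\pi$. Over each of them the integral of $e^{-\Lambda(1-\cos u)}$ is at most $\int_{\mathbb{R}}e^{-2\Lambda u^2/\pi^2}du=(\pi^3/2\Lambda)^{1/2}\le4\Lambda^{-1/2}$. The integral in $\theta$ is therefore at most $|x|^{-1}\cdot3R\cdot4\Lambda^{-1/2}$.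
\end{proof}

\begin{lemma}\label{lem:heavy}
If $l\in L$ is heavy, then $Q_l(j)\le C/\sqrt{vt_l}$. The sum of $Q_l(j)$ over the heavy scales of $L$ is at most $C/v$.
\end{lemma}

\begin{proof}
To apply Lemma~\ref{lem:cos} we need differences $X-X'$ that are long, so we pair a long step with a short one. Let $\lambda(x)=P\{X-X'=x,\ |X|>2^l,\ |X'|\le M_0\}$ and $|\lambda|=\sum_x\lambda(x)$. Then $|\lambda|\ge T_l/2>0$, and $\lambda(x)>0$ only if $|x|>2^l-M_0\ge2^{l-1}$. The event $\{|X|>2^l\}$ is disjoint from $A_l$, so \eqref{eq:onA} gives, on $I_l$,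
\[
1-|\varphi(\theta)|^2\ge2y_l+\sum_x\lambda(x)(1-\cos\theta x).
\]
Now $|\varphi|^n\le\exp(-\frac n2(1-|\varphi|^2))$, and Jensen's inequality for the convex function $e^{-u}$ and the probability weights $\lambda(x)/|\lambda|$ yields
\[
|\varphi(\theta)|^n\le e^{-ny_l}\sum_x\frac{\lambda(x)}{|\lambda|}\exp\Bigl(-\frac{n|\lambda|}2(1-\cos\theta x)\Bigr)\qquad(\theta\in I_l).
\]
Multiply by $|w_l|\le2^{-l}$, integrate over $I_l$ and apply Lemma~\ref{lem:cos} with $\Lambda=n|\lambda|/2\ge nT_l/4$. With \eqref{eq:sums},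
\[
Q_l(j)\le24\cdot4^{-l}\sum_{n\ge1}\frac{e^{-ny_l}}{\sqrt{nT_l}}\le\frac{24\sqrt\pi\,4^{-l}}{\sqrt{T_ly_l}}=\frac{24\sqrt\pi}{\sqrt{c_2vt_l}} .
\]
By Lemma~\ref{lem:order}, the $q$-th heavy scale $(q=1,2,\dots)$ has $t_l\ge2^qv$, and $\sum_q2^{-q/2}<\infty$.
\end{proof}

\section{Light scales}\label{sec:light}

For light $l$ put
\[
V_{n,l}(j)=\int\varphi_l^ne^{-ij\theta}w_l\,d\theta,\qquad Q_l^*(j)=\sum_{n\ge1}|V_{n,l}(j)| .
\]

\begin{lemma}[discarding the long steps]\label{lem:trunc}
$Q_l(j)\le Q_l^*(j)+Ct_l/v^2$, and $\sum_{l=a}^mt_l/v^2\le4/v$.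
\end{lemma}

\begin{proof}
We have $|\varphi-\varphi_l|\le T_l$, and $z^n-\zeta^n=(z-\zeta)\sum_{q=0}^{n-1}z^q\zeta^{n-1-q}$, so $|\varphi^n-\varphi_l^n|\le nT_le^{-(n-1)y_l}$ on $I_l$ by \eqref{eq:ey}. By \eqref{eq:w} and \eqref{eq:sums},
\[
Q_l(j)-Q_l^*(j)\le4^{-l}\,T_l\,\frac4{y_l^2}=\frac{4t_l}{c_2^2v^2}.
\]
The second claim is Lemma~\ref{lem:book}(a).
\end{proof}

When the drift is negligible, the two arguments for the lazy walk apply, with a remainder in the first that measures how far $\varphi_l$ is from being real.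

\begin{lemma}[parity]\label{lem:parity}
The sum of $Q_l^*(j)$ over the light $l$ with $2^l|\mu|\le v$ and $2^l\ge|j|$ is at most $C/v$.
\end{lemma}

\begin{proof}
Since $|e^{-ij\theta}-1|\le|j|2^{-l}$ on $I_l$, we have $|V_{n,l}(j)-V_{n,l}(0)|\le|j|2^{-l}4^{-l}e^{-ny_l}$. The sum over $n$ is at most $|j|2^{-l}/(c_2v)$, and the sum of this over $2^l\ge|j|$ is at most $2/(c_2v)$.

It remains to treat $V_{n,l}(0)$. From $\varphi_l(-\theta)=\overline{\varphi_l(\theta)}$ we see that $\operatorname{Re}\varphi_l^n$ is even; as $w_l$ is odd, $V_{n,l}(0)=i\int\operatorname{Im}(\varphi_l^n)\,w_l\,d\theta$. The inequality $|\sin n\beta|\le n|\sin\beta|$ gives $|\operatorname{Im}z^n|\le n|z|^{n-1}|\operatorname{Im}z|$. Moreover $\operatorname{Im}\varphi_l=E[\sin\theta X;|X|\le2^l]$ and $|\sin u-u|\le|u|^3$, so $|\operatorname{Im}\varphi_l|\le2^{-l}|\mu_l|+8^{-l}\kappa_l$ on $I_l$. By \eqref{eq:w}, \eqref{eq:sums} and \eqref{eq:ey},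
\[
\sum_{n\ge1}|V_{n,l}(0)|\le4^{-l}\frac4{y_l^2}\bigl(2^{-l}|\mu_l|+8^{-l}\kappa_l\bigr)\le\frac4{c_2^2v^2}\bigl(2^l|\mu|+2^l|\mu_l-\mu|+2^{-l}\kappa_l\bigr).
\]
The numbers $2^l|\mu|$ form a geometric progression with all terms at most $v$, so their sum is at most $2v$; this is where the hypothesis on the drift enters. The other two terms sum to at most $8v$ by Lemma~\ref{lem:book}(b),(c).
\end{proof}

\begin{lemma}[oscillation, small drift]\label{lem:osc}
The sum of $Q_l^*(j)$ over the light $l$ with $2^l|\mu|\le v$ and $2^l<|j|$ is at most $C/v$.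
\end{lemma}

\begin{proof}
We have $|\varphi_l''|\le h_l\le2v$ and $\varphi_l'(0)=i\mu_l$. By the hypothesis and Lemma~\ref{lem:book}(b), $|\mu_l|\le2\cdot2^{-l}v$, so $|\varphi_l'|\le4\cdot2^{-l}v$ for $|\theta|\le2^{-l}$. Integrating $e^{-ij\theta}$ by parts,
\[
|V_{n,l}(j)|\le\frac1{|j|}\int|(\varphi_l^nw_l)'|\,d\theta\le\frac1{|j|}\bigl(4\cdot8^{-l}v\,ne^{-(n-1)y_l}+C2^{-l}e^{-ny_l}\bigr).
\]
By \eqref{eq:sums}, $Q_l^*(j)\le|j|^{-1}(16\cdot8^{-l}vy_l^{-2}+C2^{-l}y_l^{-1})\le C2^l/(|j|v)$, and $\sum_{2^l<|j|}2^l<2|j|$.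
\end{proof}

When the drift dominates, $\varphi_l^n$ carries the phase $e^{in\mu\theta}$, which combines with $e^{-ij\theta}$ to $e^{i(n\mu-j)\theta}$. This phase is stationary near the time $n=j/\mu$, when the walk passes the site $j$, and no cancellation is available then. But the passage through the window of width $2^l$ about $j$ takes only about $A=2^l/|\mu|$ steps, which is less than the lifetime $4^l/v$ of the scale by the factor $v/(2^l|\mu|)$. To show that the other times contribute no more, we need decay in $n\mu-j$ that is summable in $n$. One integration by parts gives only $|n\mu-j|^{-1}$, so we integrate by parts twice, after centering the steps at $\mu$.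

\begin{lemma}[oscillation, large drift]\label{lem:drift}
The sum of $Q_l^*(j)$ over the light $l$ with $2^l|\mu|>v$ is at most $C/v$.
\end{lemma}

\begin{proof}
Let $g(\theta)=e^{-i\mu\theta}\varphi_l(\theta)=E[e^{i\theta(X-\mu)};|X|\le2^l]$, so that
\[
V_{n,l}(j)=\int e^{i(n\mu-j)\theta}g^nw_l\,d\theta .
\]
By Lemma~\ref{lem:book}(d), $|g''|\le E[(X-\mu)^2;|X|\le2^l]\le2h_l+2\mu^2\le8v$. Next, $g'(0)=i(\mu_l-\mu+\mu T_l)$. Because $l$ is light, $T_l<2\cdot4^{-l}v$, and Lemma~\ref{lem:book}(b),(d) give $|g'(0)|\le(1+2\sqrt2)2^{-l}v\le4\cdot2^{-l}v$. Hence $|g'|\le12\cdot2^{-l}v$ for $|\theta|\le2^{-l}$. On $I_l$ we have $|g|\le e^{-y_l}$. Write $u=ny_l$ and note that $2^{-l}v=2^ly_l/c_2$, $v=4^ly_l/c_2$ and $e^{y_l}\le e$. From $(g^n)'=ng^{n-1}g'$ and $(g^n)''=n(n-1)g^{n-2}g'^2+ng^{n-1}g''$ we obtain on $I_l$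
\[
|g^n|\le1,\qquad|(g^n)'|\le C2^lue^{-u}\le C2^l,\qquad|(g^n)''|\le C4^l(u^2+u)e^{-u}\le C4^l .
\]
With \eqref{eq:w},
\[
\int|(g^nw_l)''|\,d\theta\le C4^l\int|w_l|\,d\theta+C2^l\int|w_l'|\,d\theta+\int|w_l''|\,d\theta\le C .
\]
Two integrations by parts give $|V_{n,l}(j)|\le C(n\mu-j)^{-2}$ if $n\mu\ne j$, and always $|V_{n,l}(j)|\le4^{-l}$. Therefore
\[
|V_{n,l}(j)|\le C4^{-l}\min\Bigl(1,\frac{A^2}{(n-j/\mu)^2}\Bigr),\qquad A=\frac{2^l}{|\mu|}\ge\frac1{\sqrt2}.
\]
The function $\min(1,A^2/s^2)$ is even, nonincreasing in $|s|$, bounded by $1$, and has integral $4A$. On each side of $j/\mu$, bound the nearest term by $1$ and each other term by the integral over the unit interval between it and the previous point; the sum over $n\in\mathbb{Z}$ is then at most $2+4A\le7A$. Thus $Q_l^*(j)\le C4^{-l}A=C2^{-l}/|\mu|$, and $\sum2^{-l}<2|\mu|/v$ when the sum is over the $l$ with $2^l>v/|\mu|$.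
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:stage}]
The heavy scales contribute at most $C/v$ by Lemma~\ref{lem:heavy}. Every light scale belongs to one of the groups in Lemmas \ref{lem:parity}, \ref{lem:osc} and~\ref{lem:drift}, so $\sum_{l=a}^mQ_l^*(j)\le C/v$, and Lemma~\ref{lem:trunc} transfers this bound to $\sum_{l=a}^mQ_l(j)$.
\end{proof}

This completes the proofs of Proposition~\ref{prop:key}, Theorem~\ref{thm:main}(i) and Theorem~\ref{thm:conj}.

\section{Periodic walks and the converse}\label{sec:periodic}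

We use the following standard facts \cite[Ch.~I]{Spitzer}. If the walk is transient, then $\sum_np_n(x)<\infty$ for all $x$. If it is recurrent, then $\sum_np_n(x)=\infty$ for all $x\in G$. If $x\notin G$, then $p_n(x)=0$ for all $n$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
By Lemma~\ref{lem:span}(a), which includes the case $\delta=0$, $S_n$ lies in a single coset of $\delta\mathbb{Z}$. Since $r\notin\delta\mathbb{Z}$, the sites $j$ and $j+r$ lie in different cosets, so for each $n$ at most one of $p_n(j)$ and $p_n(j+r)$ is nonzero, and $|W_n(r,j)|=p_n(j)+p_n(j+r)$. The criterion for finiteness follows from the three facts.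
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(iii)]
If the walk is transient, $|W_n(r,j)|\le p_n(j)+p_n(j+r)$ is summable; if \eqref{eq:aper} holds, apply Theorem~\ref{thm:conj}. Conversely, let the walk be recurrent and let \eqref{eq:abs} hold. If there were $r\notin\delta\mathbb{Z}$, part (ii) with $j=0\in G$ would give an infinite sum. So $\delta=1$, and $G\supseteq\delta\mathbb{Z}=\mathbb{Z}$.

For $z\in\mathbb{Z}$ let $N(z)=\{n\ge1:p_n(z)>0\}$. By recurrence each $N(z)$ is nonempty, and $N(z)+N(z')\subseteq N(z+z')$ because $p_{n+n'}(z+z')\ge p_n(z)p_{n'}(z')$. Let $d=\gcd N(0)$. If $n,n'\in N(z)$ and $n''\in N(-z)$, then $d$ divides both $n+n''$ and $n'+n''$, so all elements of $N(z)$ have the same residue $\rho(z)$ modulo $d$, and $\rho:\mathbb{Z}\to\mathbb{Z}/d\mathbb{Z}$ is additive, hence a group homomorphism. For a support point $x$ we have $1\in N(x)$, so $\rho(x)=1$. Thus $\rho$ vanishes on the differences of support points, and these generate $\mathbb{Z}$. Hence $\rho\equiv0$, so $1\equiv0\pmod d$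 and $d=1$. A set of positive integers that is closed under addition and has greatest common divisor $1$ contains all large integers. This applies to $N(0)$, and then $N(z)\supseteq n+N(0)$, with any $n\in N(z)$, also contains all large integers. This is \eqref{eq:aper}.
\end{proof}

\begin{remark}\label{rem:bernoulli}
Without recurrence, $\delta=1$ does not imply \eqref{eq:aper}. If $X$ takes the values $0$ and $1$ with probability $\frac12$ each, then $\delta=1$ but $p_n(-1)=0$ for all $n$. The time spent at a site $x\ge0$ is geometric with mean $2$, so $\sum_n|W_n(r,j)|\le4$ for all $r,j$. The example also shows that the hypothesis $EX=0$ in the first statement of Theorem~\ref{thm:main}(iv) cannot be dropped.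
\end{remark}

\section{Sharpness}\label{sec:sharp}

\begin{proof}[Proof of the linear lower bound in Theorem~\ref{thm:main}(iv)]
Let $\delta=1$, $EX=0$, $\sigma^2=EX^2\in(0,\infty)$ and $r\ne0$. A lower bound for the signed sum is enough, and we symmetrize in $r$ to make the weight in the Fourier integral nonnegative. By \eqref{eq:inversion},
\[
u_n:=W_n(r,0)+W_n(-r,0)=\frac1\pi\int_{-\pi}^\pi(1-\cos r\theta)\operatorname{Re}\varphi^n\,d\theta .
\]
By part (i), $\sum_n|u_n|<\infty$, so $\sum_nu_n=\lim_{s\uparrow1}\sum_ns^nu_n$ by dominated convergence. For $0<s<1$ we have $\sum_{n\ge1}s^n\varphi^n=(1-s\varphi)^{-1}-1$ and $\frac1\pi\int_{-\pi}^\pi(1-\cos r\theta)\,d\theta=2$, so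
\[
\sum_{n\ge1}s^nu_n=\frac1\pi\int_{-\pi}^\pi(1-\cos r\theta)\operatorname{Re}\frac1{1-s\varphi}\,d\theta-2 .
\]
The integrand is nonnegative, because $\operatorname{Re}(1-s\varphi)>0$, and $\varphi\ne1$ for $0<|\theta|\le\pi$ by Lemma~\ref{lem:span}(b). Fatou's lemma gives
\[
\sum_{n\ge1}u_n\ge\frac1\pi\int_{-\pi}^\pi(1-\cos r\theta)\operatorname{Re}\frac1{1-\varphi}\,d\theta-2,
\]
again with a nonnegative integrand. Since $EX^2<\infty$, the function $\varphi$ is $C^2$ with $\varphi'(0)=0$ and $\varphi''(0)=-\sigma^2$, so $1-\varphi=\frac12\sigma^2\theta^2(1+\zeta(\theta))$ with $\zeta(\theta)\to0$ as $\theta\to0$. Choose $\varepsilon\in(0,\pi)$ with $|\zeta|\le\frac13$ for $0<|\theta|<\varepsilon$. There $\operatorname{Re}\frac1{1+\zeta}\ge1-\frac{|\zeta|}{1-|\zeta|}\ge\frac12$, so $\operatorname{Re}\frac1{1-\varphi}\ge\frac1{\sigma^2\theta^2}$. For $|r|\ge1/\varepsilon$,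
\[
\sum_{n\ge1}u_n\ge\frac{|r|}{\pi\sigma^2}\int_{|u|<\varepsilon|r|}\frac{1-\cos u}{u^2}\,du-2\ge\frac{|r|}{\pi\sigma^2}\int_{-1}^1\frac2{\pi^2}\,du-2=\frac{4|r|}{\pi^3\sigma^2}-2 .
\]
Because $W_n(-r,0)=-W_n(r,-r)$, we have $|u_n|\le|W_n(r,0)|+|W_n(r,-r)|$. Hence $\sup_j\sum_n|W_n(r,j)|\ge2|r|/(\pi^3\sigma^2)-1$, which is at least $|r|/(\pi^3\sigma^2)$ once $|r|\ge\pi^3\sigma^2$.
\end{proof}

\begin{proof}[Proof that the supremum cannot be moved inside]
Let $\sigma^2=\operatorname{Var}X\in(0,\infty)$, $\varepsilon_n=\sup_j|W_n(1,j)|$ and $s_n=\sigma\sqrt n$, and take $n$ so large that $s_n\ge\frac12$. We find two sites at distance of order $s_n$ whose probabilities differ by order $1/s_n$. By Chebyshev's inequality, $P\{|S_n-nEX|\le2s_n\}\ge\frac34$. The window $|j-nEX|\le2s_n$ contains at most $4s_n+1\le6s_n$ integers, so one of them has $p_n(j)\ge1/(8s_n)$. Again by Chebyshev's inequality, $P\{S_n-nEX>4s_n\}\le\frac1{16}$. The window $4s_n<j'-nEX\le8s_n$ contains at least $4s_n-1\ge2s_n$ integers, so one of them has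 $p_n(j')\le1/(32s_n)$. Since $0<j'-j\le10s_n$,
\[
\frac1{16s_n}\le p_n(j)-p_n(j')=\sum_{x=j}^{j'-1}W_n(1,x)\le10s_n\varepsilon_n .
\]
Thus $\varepsilon_n\ge1/(160\sigma^2n)$ for all large $n$, and $\sum_n\varepsilon_n=\infty$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Rietz}
\emph{The 1971 Rietz Lecture},
\texttt{https://typeset.io/pdf/\allowbreak the-1971-rietz-lecture-\allowbreak sums-of-independent-\allowbreak random-variables-\allowbreak 2587ytoa97.pdf}

\bibitem{Spitzer}
Spitzer, \emph{Principles of Random Walk}.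

\end{thebibliography}
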